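# A homeomorphism group that does not remember its locally convex space

## 1. "The group determines the space": tests on intervals and planes

Take a space, keep only the abstract group of all its self-homeomorphisms, and forget everything else. Can the space be recovered? For open subsets of locally convex spaces the natural guess is yes. Such sets have an enormous supply of homeomorphisms: one can push any point in any direction by a map that is the identity outside a small neighborhood. With so much flexibility, a point ought to be visible in the group. Let us make the guess precise and then test it.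

**Definition (locally convex space).** A topological vector space is a real vector space $E$ with a topology for which addition $E\times E\to E$, scalar multiplication $\mathbb R\times E\to E$ and negation $E\to E$ are continuous. It is locally convex if it has an open base consisting of convex sets. In these notes locally convex spaces are Hausdorff and nonzero.

Every nonzero normed space is locally convex, and so is every product of such spaces over a nonempty index set, in the product topology. A linear subspace of a locally convex space, if nonzero, is again one.

**Definition (faithful class).** For a topological space $X$ let $H(X)$ be the group of all homeomorphisms $X\to X$. A class $K$ of pairs $\langle X,G\rangle$ with $G\le H(X)$ is faithful if for all $\langle X,G\rangle,\langle Y,F\rangle\in K$ and every group isomorphism $\varphi:G\to F$ there is a homeomorphism $\tau:X\to Y$ with $\varphi(g)=\tau g\tau^{-1}$ for all $g\in G$. We then say that $\tau$ induces $\varphi$.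

The guess is the following conjecture, posed in "Locally moving groups", http://www.math.uni-bonn.de/ag/logik/teaching/2014SS/oberseminar/Rubin%20talk%20Dec%2002.pdf.

**Conjecture.** The class $K_{LCVX}=\{\langle U,H(U)\rangle : U \text{ a nonempty open subset of a locally convex space}\}$ is faithful.

*Test: $\mathbb R$ against $\mathbb R^2$.* An increasing homeomorphism $f$ of $\mathbb R$ of finite order is the identity, since $f(x)>x$ would give $f^n(x)>x$ for all $n\geq 1$, and likewise for $<$. If $g\in H(\mathbb R)$ has finite order, then $g^2$ is increasing of finite order, so $g^2=\mathrm{id}$. Thus elements of finite order in $H(\mathbb R)$ have order at most $2$, while $H(\mathbb R^2)$ contains a rotation of order $3$. The groups are not isomorphic.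

*Test: one line against two.* The open set $\mathbb R\setminus\{0\}$ is homeomorphic to two disjoint copies $L_1,L_2$ of $\mathbb R$. Send $x\in L_1$ to $x\in L_2$, and $x\in L_2$ to $-x\in L_1$. The square of this map is $x\mapsto -x$ on both lines, so the map has order $4$. There is no element of order $4$ in $H(\mathbb R)$. Again the groups differ, as the guess predicts.

*Test: a warning from just outside the class.* Compare $[0,1]$ with $(0,1)$. Every homeomorphism of $(0,1)$ is strictly monotone, so it extends uniquely to a homeomorphism of $[0,1]$. Every homeomorphism of $[0,1]$ preserves $\{0,1\}$, because the endpoints are the only points whose removal leaves a connected set. So restriction is an isomorphism $H([0,1])\to H((0,1))$, although one space is compact and the other is not. What goes wrong is that $(0,1)$ is dense in $[0,1]$ and all its homeomorphisms extend. One would dismiss this example on the grounds that endpoints are special: no homeomorphism moves them inside. A connected open subset of a locally convex space has no special points (we prove this in Section 8). Nevertheless the warning is the right one to take seriously, and the guess is wrong.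

**Theorem 1.** There are Hausdorff locally convex spaces $X,W\ne\{0\}$ and a group isomorphism $\varphi:H(X)\to H(W)$ for which there is no homeomorphism $\tau:X\to W$ with $\varphi(g)=\tau g\tau^{-1}$ for all $g\in H(X)$. Hence $K_{LCVX}$ is not faithful.

**Theorem 2.** The spaces $X$ and $W$ constructed for Theorem 1 are not homeomorphic. Moreover, for every uncountable cardinal $\kappa$ there is such a pair all of whose points have character $\kappa$, so there is a proper class of essentially different examples.

(The character of a point is the least size of a local base at it.) Theorem 3, in Section 8, says what survives of the guess: a dichotomy.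

## 2. Regular open sets do not see which dense subspace they live on

A sensible attack on the conjecture goes in two stages: recover the open sets from the group, and then recover the points from the open sets. The first stage can be carried out, in a suitable sense, by a theorem of Rubin that we quote in Section 8. What it yields is an isomorphism of the algebras of regular open sets.

**Definition (regular open).** An open set $O\subseteq X$ is regular open if $O=\operatorname{int}\overline O$. The regular open sets form a Boolean algebra $\mathrm{Ro}(X)$, ordered by inclusion, with meet $O\cap P$, join $\operatorname{int}\overline{O\cup P}$ and complement $\operatorname{int}(X\setminus O)$.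

In $\mathbb R$ the interval $(0,1)$ is regular open, and $(0,1)\cup(1,2)$ is not. In a regular space the regular open sets form a base: if $x\in G$ with $G$ open, choose an open $G'\ni x$ with $\overline{G'}\subseteq G$; then $\operatorname{int}\overline{G'}$ is regular open and lies between.

The second stage is where the attack stops, for the following reason.

**Lemma 1.** Let $S$ be dense in a space $Z$. Then $N\mapsto N\cap S$ is a Boolean isomorphism $\mathrm{Ro}(Z)\to\mathrm{Ro}(S)$.

*Proof.* Let $G\subseteq Z$ be open. By density $\overline{G\cap S}=\overline G$, so the closure of $G\cap S$ in $S$ is $\overline G\cap S$. If $M$ is open in $Z$ and $M\cap S\subseteq\overline G$, then $M\subseteq\overline{M\cap S}\subseteq\overline G$. So the interior in $S$ of $\overline G\cap S$ is $(\operatorname{int}\overline G)\cap S$. Hence $N\cap S$ is regular open in $S$ if $N\in\mathrm{Ro}(Z)$, and every regular open set $G\cap S$ of $S$ equals $(\operatorname{int}\overline G)\cap S$, which shows surjectivity. If $N\cap S\subseteq N'\cap S$ with $N,N'\in\mathrm{Ro}(Z)$, then $\overline N\subseteq\overline{N'}$, so $N\subseteq N'$. An order isomorphism of Boolean algebras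 is a Boolean isomorphism. $\square$

So two disjoint dense subsets of one space $Z$ have the same regular open algebra without sharing a single point. This suggests turning the obstacle into a construction. Let $Z$ be a Hausdorff space, $X\subseteq Z$ dense, and suppose that $Y=Z\setminus X$ is also dense. Suppose:

(A) every homeomorphism of $X$, and every homeomorphism of $Y$, extends to a homeomorphism of $Z$;

(B) $X$ is a locally convex space, and $Y$ is homeomorphic to a locally convex space $W$.

Under (A) an extension of $g\in H(X)$ maps $X$ onto $X$, hence its complement $Y$ onto $Y$, and conversely. So $H(X)$ and $H(Y)$ are the same group of homeomorphisms of $Z$, seen from two complementary sets. With (B) we get an isomorphism $H(X)\cong H(W)$ that has no reason to come from a map $X\to W$.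

Each requirement has a difficulty of its own. For (A), the obvious tool would be to extend all continuous maps. In a metrizable $Z$ this tool is not available: if $p\in Z\setminus X$, the function $x\mapsto 1/d(x,p)$ is continuous on $X$ and has no continuous extension to $p$, since $p$ is a limit of points of $X$. So we must go to non-metrizable $Z$. For (B), the complement of a linear subspace is not a linear space, and we need a homeomorphism that straightens it into one. Section 3 deals with (A), Section 4 with (B).

## 3. Large products: continuous maps use only countably many coordinates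

Let $Q=c_{00}$ be the space of finitely supported real sequences with the $\ell^2$-norm. It is dense in $\ell^2$ and different from $\ell^2$ (the sequence $(1/k)_k$ is missing). The finitely supported rational sequences form a countable dense set, so $Q$ is separable and, being metric, has a countable base. In this section only these last facts matter.

Let $I$ be an uncountable set and $Z=Q^I$ with the product topology. For $A\subseteq I$ let $\pi_A:Z\to Q^A$ be the projection; it is continuous, open and surjective. A *cylinder* is a set $C=\{x\in Z:x_i\in B_i \text{ for } i\in F\}$ with $F\subseteq I$ finite and all $B_i\subseteq Q$ open and nonempty; we say that $C$ is supported on $F$. Cylinders form a base of $Z$.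

**Definition (countably full).** A set $S\subseteq Z$ is countably full if $\pi_A(S)=Q^A$ for every countable $A\subseteq I$.

For example, the set of all $x$ with $x_i=0$ for all but countably many $i$ is countably full: extend a given $q\in Q^A$ by $0$. So is its complement: extend by a fixed unit vector. Thus two complementary sets can both be countably full. A countably full set is dense, because a cylinder supported on $F$ contains a point $s\in S$ whose coordinates on $F$ are prescribed.

**Lemma 2.** Every family of pairwise disjoint cylinders in $Z$ is countable.

*Proof.* Let $d_1,d_2,\dots$ enumerate, without repetition, a dense subset of $Q$, and for $B\subseteq Q$ put $w(B)=\sum_{d_k\in B}2^{-k}$. This is a probability measure on all subsets of $Q$, and $w(B)>0$ if $B$ is open and nonempty. For a cylinder $C$ as above put $w(C)=\prod_{i\in F}w(B_i)>0$; adding coordinates with $B_i=Q$ does not change this number. Given finitely many disjoint cylinders, let $F$ be a finite set on which all of them are supported. Then they correspond to disjoint subsets of $Q^F$, and their $w$-values are the values of the product probability measure on $Q^F$, so these values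 add up to at most $1$. Hence a disjoint family contains at most $k$ cylinders with $w(C)\ge 1/k$, for each $k$. So the family is countable. $\square$

**Lemma 3.** Let $S\subseteq Z$ be countably full. Then every continuous $f:S\to Q$ extends uniquely to a continuous map $Z\to Q$.

*Proof.* Uniqueness holds because $S$ is dense and $Q$ is Hausdorff. For existence we show that $f$ factors through countably many coordinates.

**Step 1. Finding the countable set of coordinates.** Let $\mathcal B$ be a countable base of $Q$. For each $O\in\mathcal B$ let $\mathcal C_O$ be a maximal family of pairwise disjoint cylinders $C$ with $C\cap S\subseteq f^{-1}(O)$ (Zorn's lemma). By Lemma 2 it is countable. Put $V_O=\bigcup\mathcal C_O$, an open subset of $Z$ with $V_O\cap S\subseteq f^{-1}(O)$. Let $A\subseteq I$ be a countable nonempty set that contains the finite supports of all cylinders in all $\mathcal C_O$, $O\in\mathcal B$. Then $V_O=\pi_A^{-1}(V'_O)$ with $V'_O$ open in $Q^A$. Since $\pi_A$ is continuous and open, $\overline{V_O}=\pi_A^{-1}(\overline{V'_O})$. So whether a point lies in $\overline{V_O}$ depends only on its coordinates in $A$.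

**Step 2. $V_O$ nearly captures $f^{-1}(O)$.** The purpose is to show $f^{-1}(O)\subseteq\overline{V_O}$, closure in $Z$. Suppose $x\in f^{-1}(O)\setminus\overline{V_O}$. As $f$ is continuous, there is an open $N\subseteq Z$ with $N\cap S=f^{-1}(O)$. Choose a cylinder $C$ with $x\in C\subseteq N\setminus\overline{V_O}$. Then $C\cap S\subseteq f^{-1}(O)$ and $C$ is disjoint from all members of $\mathcal C_O$, which contradicts maximality.

**Step 3. $f$ depends only on the coordinates in $A$.** Suppose $x,x'\in S$, $\pi_A(x)=\pi_A(x')$ and $f(x)\ne f(x')$. Pick disjoint $O,O'\in\mathcal B$ with $f(x)\in O$, $f(x')\in O'$. By Step 2, $x\in\overline{V_O}$, so by Step 1 also $x'\in\overline{V_O}$. Let $N$ be an open neighborhood of $x'$ in $Z$ with $N\cap S\subseteq f^{-1}(O')$. The open set $N\cap V_O$ is nonempty, so it contains some $s\in S$. Then $f(s)\in O$, since $s\in V_O$, and $f(s)\in O'$, since $s\in N$. This is impossible.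

As $\pi_A(S)=Q^A$, there is a function $f_A:Q^A\to Q$, defined on all of $Q^A$, with $f=f_A\circ\pi_A$ on $S$.

**Step 4. $f_A$ is continuous.** Let $q\in Q^A$ and let $O$ be an open neighborhood of $f_A(q)$. Take $x\in S$ with $\pi_A(x)=q$ and a cylinder $N\ni x$, supported on $F$, with $f(N\cap S)\subseteq O$. The set $\pi_A(N)$ is an open neighborhood of $q$. Let $q'\in\pi_A(N)$ and choose $y\in N$ with $\pi_A(y)=q'$. The set $A\cup F$ is countable, so there is $s\in S$ with $\pi_{A\cup F}(s)=\pi_{A\cup F}(y)$. Then $s\in N$, because $s$ agrees with $y$ on $F$, and $f_A(q')=f(s)\in O$.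

So $f_A\circ\pi_A:Z\to Q$ is a continuous extension of $f$. $\square$

**Lemma 4.** Let $S,T\subseteq Z$ be countably full. Every homeomorphism $\tau:S\to T$ extends uniquely to some $\hat\tau\in H(Z)$.

*Proof.* Apply Lemma 3 to every coordinate of $\tau:S\to Z=Q^I$ and of $\tau^{-1}:T\to Z$. This gives continuous maps $a,b:Z\to Z$ extending $\tau$ and $\tau^{-1}$. The map $b\circ a$ is continuous and is the identity on the dense set $S$, so it is the identity; likewise $a\circ b$ is the identity because it is so on $T$. Hence $a\in H(Z)$. Uniqueness follows from density of $S$. $\square$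

So requirement (A) holds whenever $X$ and $Z\setminus X$ are both countably full.

## 4. Null points, bounded points, and inversion along an ultrafilter

**The two linear subspaces.** We look for a linear subspace whose complement can be straightened. Recall that an ultrafilter $\mathcal U$ on $I$ is a family of subsets, closed under supersets and finite intersections, with $\emptyset\notin\mathcal U$, that contains exactly one of $A$ and $I\setminus A$ for each $A\subseteq I$. Every family in which all finite intersections are nonempty is contained in an ultrafilter. Write "a.e." for "for all $i$ in some member of $\mathcal U$". The ultrafilter property says that a statement fails to hold a.e. exactly when its negation holds a.e. That makes complements easy to describe. If $X$ is the set of $x\in Z$ whose norms $\|x_i\|$ tend to $0$ along $\mathcal U$, then its complement consists of the $x$ with $\|x_i\|$ bounded away from $0$ a.e., and an inversion $x\mapsto x/\|x\|^2$ in each coordinate should turn "bounded away from $0$" into "bounded". The bounded points form a linear space.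

**Where the plain version breaks.** The inversion is not a homeomorphism of the factor, since it is undefined at $0$, and a point bounded away from $0$ a.e. may have zero coordinates elsewhere. What we need from a homeomorphism $J$ of the factor is that it carries $\{\|x\|\ge\frac1m\}$ onto $\{\|x\|\le m\}$. With the factor $\mathbb R^d$ in place of $Q$ this fails already for $m=1$: the set $\{\|x\|\ge1\}$ is not compact and $\{\|x\|\le1\}$ is. With an infinite-dimensional factor a single $J$ still cannot serve all $m$: taking the union over $m$ would give $J(Q\setminus\{0\})=Q$, and $J(0)$ would have no place to go. The remedy is to use different homeomorphisms $J_n$ in different coordinates, where $J_n$ works for all $m\le n$, and to choose $\mathcal U$ so that the label $n$ tends to infinity along $\mathcal U$. To build $J_n$ we need to get rid of the point $0$ without disturbing anything outside a small ball. This is where the choice of an incomplete $Q$ pays off.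

Let $\mathbb N=\{1,2,\dots\}$.

**Lemma 5.** For every $\varepsilon>0$ there is a homeomorphism $\theta_\varepsilon:Q\setminus\{0\}\to Q$ that is the identity on $\{\|x\|\ge\varepsilon\}$. Consequently $\theta_\varepsilon(\{0<\|x\|\le r\})=\{\|x\|\le r\}$ for all $r\ge\varepsilon$.

*Proof.* The idea is to translate the point $x$ by a vector depending on $\|x\|$ that, as $x\to0$, runs to a point $z$ outside $Q$. Then $0$ is pushed out of $Q$.

**Step 1. A slow path from $z$ to $0$.** Choose $z\in\ell^2\setminus c_{00}$ with $\|z\|\le\varepsilon/8$. Put $q_0=0$, and for $k\ge1$ choose $q_k\in c_{00}$ with $\|z-q_k\|\le\varepsilon2^{-k-3}$. The estimate also holds for $k=0$. Then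
$$\|q_{k+1}-q_k\|\le\varepsilon2^{-k-3}+\varepsilon2^{-k-4}=3\varepsilon2^{-k-4}<4\varepsilon 2^{-k-4}=\tfrac12\,\varepsilon2^{-k-1}.\tag{1}$$
Define $p:[0,\infty)\to\ell^2$ by $p(0)=z$, $p(\varepsilon2^{-k})=q_k$ for $k\ge0$, $p$ affine on each interval $[\varepsilon2^{-k-1},\varepsilon2^{-k}]$, and $p(t)=0$ for $t\ge\varepsilon$. The interval has length $\varepsilon2^{-k-1}$, so by (1) $p$ is $\frac12$-Lipschitz on it, hence on $(0,\infty)$. Since $q_k\to z$, $p$ is continuous at $0$, and so it is $\frac12$-Lipschitz on $[0,\infty)$. For $t>0$ the vector $p(t)$ is $0$ or a convex combination of two of the $q_k$, so $p(t)\in c_{00}$.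

**Step 2. A homeomorphism of $\ell^2$.** Let $h(x)=x+p(\|x\|)$ for $x\in\ell^2$. Given $y\in\ell^2$, the equation $h(x)=y$ says that $x$ is a fixed point of $x\mapsto y-p(\|x\|)$. This map is a contraction with constant $\frac12$ of the complete space $\ell^2$, so it has exactly one fixed point. Hence $h$ is bijective. It is continuous, and $\|h(x)-h(x')\|\ge\|x-x'\|-\frac12\|x-x'\|=\frac12\|x-x'\|$ shows that $h^{-1}$ is continuous. Clearly $h(x)=x$ if $\|x\|\ge\varepsilon$.

**Step 3. Restriction to $Q$.** If $x\in c_{00}\setminus\{0\}$, then $p(\|x\|)\in c_{00}$ and $h(x)\in c_{00}$. Conversely let $y\in c_{00}$ and $x=h^{-1}(y)$. Since $h(0)=z\notin c_{00}$, we have $x\ne0$, so $x=y-p(\|x\|)\in c_{00}$. Hence $h$ restricts to a homeomorphism $\theta_\varepsilon:Q\setminus\{0\}\to Q$.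

**Step 4. The balls.** The bijection $\theta_\varepsilon$ is the identity on $\{\|x\|\ge\varepsilon\}$, so it maps $\{0<\|x\|<\varepsilon\}$ onto $\{\|x\|<\varepsilon\}$. Adding the set $\{\varepsilon\le\|x\|\le r\}$, on which it is the identity, gives the last claim. $\square$

Let $\mathrm{inv}(x)=x/\|x\|^2$, a homeomorphism of $Q\setminus\{0\}$ that is its own inverse, with $\|\mathrm{inv}(x)\|=1/\|x\|$. For $n\in\mathbb N$ put
$$J_n=\theta_{1/n}\circ\mathrm{inv}\circ\theta_{1/n}^{-1}:\ Q\to Q\setminus\{0\}\to Q\setminus\{0\}\to Q .$$
Then $J_n\in H(Q)$, and for integers $1\le m\le n$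
$$J_n(\{\|x\|\ge\tfrac1m\})=\{\|x\|\le m\}.\tag{2}$$
Indeed $\theta_{1/n}^{-1}$ is the identity on $\{\|x\|\ge\frac1m\}$, because $\frac1m\ge\frac1n$. Next, $\mathrm{inv}$ maps this set onto $\{0<\|x\|\le m\}$. Finally $\theta_{1/n}$ maps that set onto $\{\|x\|\le m\}$ by Lemma 5, because $m\ge\frac1n$.

**The choice of $I$ and $\mathcal U$.** Let $\kappa$ be an uncountable cardinal, for instance $\omega_1$. Put $I=\kappa\times\mathbb N$ and $n(\alpha,k)=k$. Consider all sets $I\setminus C$ with $C$ countable and all sets $\{i:n(i)\ge m\}$ with $m\in\mathbb N$. A finite intersection of such sets contains a set of the form $\{i:n(i)\ge m\}\setminus C$ with $C$ countable, and this is nonempty because $\{i:n(i)\ge m\}$ is uncountable. Let $\mathcal U$ be an ultrafilter on $I$ containing all these sets. So countable sets of indices do not matter, and $n(i)\ge m$ a.e. for each $m$. With $Z=Q^I$ put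
$$X=\{x\in Z:\forall m\ \ \|x_i\|<\tfrac1m\ \text{a.e.}\},\qquad W=\{x\in Z:\exists m\ \ \|x_i\|\le m\ \text{a.e.}\},\qquad Y=Z\setminus X,$$
where $m$ ranges over $\mathbb N$. The triangle inequality and the closure of $\mathcal U$ under finite intersections show that $X$ and $W$ are linear subspaces of $Z$. They contain every point with only countably many nonzero coordinates, so they are nonzero. With the subspace topology they are Hausdorff locally convex spaces, and each is an open subset of itself. Since $\mathcal U$ is an ultrafilter,
$$Y=\{x\in Z:\exists m\ \ \|x_i\|\ge\tfrac1m\ \text{a.e.}\}.\tag{3}$$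

To get a feeling for these sets, fix a unit vector $c\in Q$. The point $(c/n(i))_i$ lies in $X$, since $1/n(i)<1/m$ as soon as $n(i)\ge m+1$. The constant point $(c)_i$ lies in $Y\cap W$. The point $(n(i)c)_i$ lies in $Y$ and not in $W$.

**Lemma 6.** (a) Let $J=\prod_iJ_{n(i)}\in H(Z)$, that is, $J(x)_i=J_{n(i)}(x_i)$. Then $J(Y)=W$.
(b) $X$, $Y$ and $W$ are countably full.

*Proof.* (a) Fix $m$. By (2), for all $i$ with $n(i)\ge m$ we have $\|x_i\|\ge\frac1m\iff\|J_{n(i)}(x_i)\|\le m$. These $i$ form a member of $\mathcal U$, so $\|x_i\|\ge\frac1m$ a.e. if and only if $\|J(x)_i\|\le m$ a.e. By (3), $x\in Y\iff J(x)\in W$. As $J$ is a bijection of $Z$, $J(Y)=W$.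

(b) Let $A\subseteq I$ be countable and $q\in Q^A$. Then $I\setminus A\in\mathcal U$. Extending $q$ by $0$ off $A$ gives a point of $X\cap W$. Extending $q$ by a fixed unit vector off $A$ gives a point of $Y$. $\square$

Let us watch $J$ on two points. The point $(n(i)c)_i\in Y$ goes to $(c/n(i))_i\in W$: with $n=n(i)$, both $nc$ and $c/n$ have norm at least $1/n$, where $\theta_{1/n}$ is the identity. The point $0\in X$ goes to a point outside $W$: the vector $\theta_{1/n}^{-1}(0)$ has norm less than $1/n$, its inverse has norm greater than $n$, and $\theta_{1/n}$ leaves that vector alone, so $\|J_n(0)\|>n$.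

## 5. The isomorphism, and the dilation that defeats it

*Proof of Theorem 1.* Let $X$, $Y$, $W$, $J$ be as in Section 4.

**Step 1. $H(X)\cong H(Y)$.** For $g\in H(X)$ let $\hat g\in H(Z)$ be its extension, from Lemma 4 and Lemma 6(b). Since $\hat g$ is a bijection of $Z$ with $\hat g(X)=X$, we have $\hat g(Y)=Y$, so $\hat g|_Y\in H(Y)$. By uniqueness of extensions, $\widehat{g_1g_2}=\hat g_1\hat g_2$. So $g\mapsto\hat g|_Y$ is a homomorphism $H(X)\to H(Y)$. In the same way each $f\in H(Y)$ has an extension $\hat f\in H(Z)$ with $\hat f(Y)=Y$, hence $\hat f(X)=X$, and $f\mapsto\hat f|_X$ maps $H(Y)$ to $H(X)$. The two maps are inverse to each other: if $f=\hat g|_Y$, then $\hat g$ and $\hat f$ both extend $f$, so $\hat f=\hat g$ and $\hat f|_X=g$; the other order is the same. So we have an isomorphism.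

**Step 2. From $Y$ to $W$.** Since $J$ restricts to a homeomorphism $Y\to W$ by Lemma 6(a), conjugation by it is an isomorphism $H(Y)\to H(W)$. Thus
$$\varphi:H(X)\to H(W),\qquad \varphi(g)=(J\hat gJ^{-1})|_W\tag{4}$$
is a group isomorphism.

**Step 3. $\varphi$ is not induced.** Here we compare fixed points. Suppose $\tau:X\to W$ is a homeomorphism with $\varphi(g)=\tau g\tau^{-1}$ for all $g\in H(X)$. Put $\sigma=J^{-1}\circ\tau:X\to Y$. By (4), $\sigma g\sigma^{-1}=\hat g|_Y$ for all $g\in H(X)$. Take $g(x)=2x$ on $X$. By uniqueness $\hat g(z)=2z$ on $Z$, and the only fixed point of $\hat g$ is $0$. But $g(0)=0$ implies that $\hat g$ fixes $\sigma(0)$. So $\sigma(0)=0$. This is impossible, because $\sigma(0)\in Y$ and $0\in X=Z\setminus Y$. $\blacksquare$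

Step 3 did not use that $\tau$ is continuous: not even a bijection $X\to W$ induces $\varphi$. The dilation $g$ has a fixed point, and $\varphi(g)$ has none.

## 6. A fixed-point theorem keeps $X$ and $W$ apart

Theorem 1 concerns one isomorphism. It leaves open whether $X$ and $W$ might be homeomorphic by some unrelated map. We exclude this.

*Proof of the first part of Theorem 2.* Suppose $\tau:X\to W$ is a homeomorphism. By Lemma 4 it extends to $h=\hat\tau\in H(Z)$, and $h(X)=W$. So
$$x\in X\iff h(x)\in W\qquad\text{for all }x\in Z.\tag{5}$$
We produce a point $x$ that violates (5), by making the norms $\|x_i\|$ reciprocal to the norms $\|h(x)_i\|$. Such an $x$ is a solution of a fixed-point equation.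

**Step 1. The equation.** Fix a unit vector $c\in Q$ and define
$$\Phi:[0,1]^I\to[0,1]^I,\qquad \Phi(t)_i=\frac1{\max\bigl(1,\|h((t_jc)_{j\in I})_i\|\bigr)} .$$
The map $t\mapsto(t_jc)_j$ is continuous into $Z$, so $\Phi$ is continuous.

**Step 2. A solution exists.** This is a case of Tychonoff's fixed-point theorem, as $[0,1]^I$ is a nonempty compact convex subset of the locally convex space $\mathbb R^I$. For a cube it follows quickly from Brouwer's theorem. For finite $F\subseteq I$ let $K_F=\{t:\Phi(t)_i=t_i\text{ for all }i\in F\}$, a closed set. It is nonempty: extend $s\in[0,1]^F$ by $0$ to $s^*\in[0,1]^I$; the map $s\mapsto(\Phi(s^*)_i)_{i\in F}$ is a continuous self-map of $[0,1]^F$, and for a fixed point $s$ we have $s^*\in K_F$. Since $K_F\cap K_{F'}=K_{F\cup F'}$, compactness gives a point $t$ in all $K_F$, that is, $\Phi(t)=t$.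

**Step 3. The contradiction.** Let $x=(t_ic)_i$. Then $\|x_i\|=t_i=1/\max(1,\|h(x)_i\|)$ for all $i$. For $m\in\mathbb N$ we have $t_i<\frac1m$ if and only if $\max(1,\|h(x)_i\|)>m$, that is, if and only if $\|h(x)_i\|>m$. Hence
$$x\in X\iff\forall m\ \ \|h(x)_i\|>m\ \text{a.e.}\iff\text{for no }m\text{ is }\|h(x)_i\|\le m\ \text{a.e.}\iff h(x)\notin W,$$
where the middle equivalence uses that $\mathcal U$ is an ultrafilter. This contradicts (5). So $X$ and $W$ are not homeomorphic.

## 7. One pair for each uncountable cardinal

*Proof of the second part of Theorem 2.* The construction worked for every uncountable $\kappa$. We show that all points of $X$ and of $W$ have character $\kappa$. Write $\chi(p,S)$ for the character of $p$ in $S$.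

**Step 1. Passing from a dense subspace to $Z$.** Let $S\in\{X,W\}$ and $p\in S$. Intersecting a local base at $p$ in $Z$ with $S$ shows $\chi(p,S)\le\chi(p,Z)$. For the converse let $\{N_\alpha\cap S\}$ be a local base at $p$ in $S$, with $N_\alpha$ open in $Z$. By density $\overline{N_\alpha\cap S}=\overline{N_\alpha}$. Given an open $G\ni p$ in $Z$, choose by regularity of $Z$ an open $G'\ni p$ with $\overline{G'}\subseteq G$, and then $\alpha$ with $N_\alpha\cap S\subseteq G'$. Then $N_\alpha\subseteq\overline{N_\alpha}=\overline{N_\alpha\cap S}\subseteq\overline{G'}\subseteq G$. So the sets $N_\alpha$ form a local base at $p$ in $Z$, and $\chi(p,Z)\le\chi(p,S)$.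

**Step 2. The character in $Z$ is $\kappa$.** We have $|I|=\kappa$. Using cylinders whose factors are balls of radius $1/k$, $k\in\mathbb N$, we get a local base at $p$ of size at most $\kappa$. Conversely suppose there is a local base of size $\lambda<\kappa$. Shrink each of its members to a cylinder containing $p$. The union of the finite supports of these cylinders has size at most $\max(\lambda,\omega)<\kappa$, so some $i\in I$ is outside it. The neighborhood $\{x:\|x_i-p_i\|<1\}$ of $p$ contains none of the cylinders, since they do not restrict the coordinate $i$, and $Q$ is unbounded. So it contains no member of the local base, a contradiction.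

Hence spaces belonging to different cardinals $\kappa$ are not homeomorphic, and there is a proper class of essentially different examples. $\blacksquare$

## 8. Shears, Rubin's theorem and a dichotomy

What remains of the original guess? This section is independent of the disproof. We return to the two-stage attack of Section 2 and see how far it goes.

**Definition (locally moving).** A group $G\le H(U)$ is locally moving if every nonempty open set contains the support of some non-identity $g\in G$.

**Rubin's theorem** (M. Rubin, *On the reconstruction of topological spaces from their groups of homeomorphisms*, Trans. AMS 312 (1989); also *Locally moving groups and reconstruction problems*, 1996). Let $U,V$ be regular Hausdorff spaces without isolated points and let $G\le H(U)$, $F\le H(V)$ be locally moving. Then every isomorphism $\varphi:G\to F$ is induced by a Boolean isomorphism $\eta:\mathrm{Ro}(U)\to\mathrm{Ro}(V)$, that is, $\eta(g(O))=\varphi(g)(\eta(O))$ for all $g\in G$, $O\in\mathrm{Ro}(U)$.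

We use this theorem without proof. Nonempty open subsets of locally convex spaces are regular, Hausdorff and without isolated points, and Lemma 7 will show that $H(U)$ is locally moving. So $\eta$ is available for them.

**Theorem 3.** Let $U,V$ be nonempty connected open subsets of locally convex spaces of dimension $\ge2$, let $\varphi:H(U)\to H(V)$ be an isomorphism, and let $\eta$ be as in Rubin's theorem. Exactly one of the following holds.

(i) $\varphi$ is induced by a homeomorphism $\tau:U\to V$, and $\tau$ is unique.

(ii) For all $x\in U$, $y\in V$ there are regular open $O\ni x$, $P\ni y$ with $\eta(O)\cap P=\emptyset$.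

**Shears.** The supply of homeomorphisms comes from one construction.

**Lemma 7.** Let $U$ be an open subset of a locally convex space $E$, let $P\subseteq U$ be open and $p\in P$. There are a continuous seminorm $q$ on $E$ with $D:=\{z:q(z-p)\le1\}\subseteq P$ and, for every $v\in E$ with $q(v)<\frac12$, a homeomorphism $h\in H(U)$ that is the identity off $D$ and satisfies $h(p)=p+v$.

*Proof.* Choose a convex open $B\ni0$ with $p+B\subseteq P$. The Minkowski functional $r$ of the convex, open, symmetric set $B\cap(-B)$ is a continuous seminorm with $\{r<1\}\subseteq B$. Put $q=2r$; then $D=p+\{r\le\frac12\}\subseteq p+B\subseteq P$. Let $\lambda(z)=\max(0,1-q(z-p))$, so that $|\lambda(z)-\lambda(z')|\le q(z-z')$, and put $h(z)=z+\lambda(z)v$ for $z\in E$. This is continuous.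

To invert $h$, let $w\in E$. The map $m\mapsto\lambda(w-mv)$ of $\mathbb R$ is Lipschitz with constant $q(v)<\frac12$, so it has a unique fixed point $\mu(w)$. If $h(z)=w$, then $m=\lambda(z)$ satisfies $z=w-mv$ and $m=\lambda(w-mv)$, so $m=\mu(w)$ and $z=w-\mu(w)v$. Conversely $z=w-\mu(w)v$ has $\lambda(z)=\mu(w)$, so $h(z)=w$. Thus $h$ is bijective with inverse $w\mapsto w-\mu(w)v$. Moreover
$$|\mu(w)-\mu(w')|=|\lambda(w-\mu(w)v)-\lambda(w'-\mu(w')v)|\le q(w-w')+\tfrac12|\mu(w)-\mu(w')|,$$
so $|\mu(w)-\mu(w')|\le2q(w-w')$ and $\mu$ is continuous. Hence $h$ is a homeomorphism of $E$. It is the identity off $D$, because $\lambda=0$ there. So $h(D)=D$, and since $D\subseteq U$, $h(U)=U$. Finally $\lambda(p)=1$ gives $h(p)=p+v$. $\square$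

Note that $D$ is closed, so $h$ is the identity near every point outside $D$, and that $v\neq0$ with $q(v)<\frac12$ exists, by scaling. For $g\in H(U)$ let $M_g=\{x\in U:gx\ne x\}$, an open set.

**Lemma 8.** Let $U$ be a nonempty connected open subset of a locally convex space $E$ of dimension $\ge2$.

(a) $H(U)$ is locally moving, and the sets $M_g$, $g\in H(U)$, form a base of $U$.

(b) For distinct $p,p'\in U$ some $g\in H(U)$ moves $p$ and is the identity near $p'$. In particular every point of $U$ is moved by some $g\in H(U)$ that is the identity on a nonempty open set.

(c) $H(U)$ is transitive on $U$.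

(d) If $x\ne x'$ in $U$ and $O\subseteq U$ is nonempty and open, there is $h\in H(U)$ that is the identity near $x'$ with $h(x)\in O$.

*Proof.* (a) If $p\in P\subseteq U$ with $P$ open, a shear from Lemma 7 with $v\ne0$ gives $h$ with $p\in M_h\subseteq D\subseteq P$; as $D$ is closed, the support of $h$ lies in $D\subseteq P$.

(b) Apply Lemma 7 with $P=U\setminus\{p'\}$ and $v\ne0$. Then $p'\notin D$ and $D$ is closed. The second statement follows because $U$ has more than one point.

(c) By Lemma 7 with $P=U$, the orbit of $p$ contains the neighborhood $p+\{q(v)<\frac12\}$ of $p$. So orbits are open. They partition the connected set $U$, so there is only one.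

(d) We first show that $U\setminus\{x'\}$ is connected. Suppose it is the disjoint union of open sets $A$ and $B$. Take a convex open $C$ with $x'\in C\subseteq U$. The set $C\setminus\{x'\}$ is path-connected: let $a,b$ be two of its points. If the segment from $a$ to $b$ avoids $x'$, use it. Otherwise $x'$ lies on the line through $a,b$; since $\dim E\ge2$, the open set $C$ contains a point $d$ off this line. The segments from $a$ to $d$ and from $d$ to $b$ lie in $C$ and meet the line only in $a$ and $b$, so they avoid $x'$. Hence $C\setminus\{x'\}$ lies in one of $A,B$, say in $A$. Then $U$ is the disjoint union of the open sets $A\cup C$ and $B$, and $A\cup C\ne\emptyset$, so $B=\emptyset$.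

Now let $G$ be the group of all $h\in H(U)$ that are the identity near $x'$. It acts on $U\setminus\{x'\}$. For $p\ne x'$, Lemma 7 with $P=U\setminus\{x'\}$ gives shears in $G$ that move $p$ to every point of $p+\{q(v)<\frac12\}$. So the orbits of $G$ on $U\setminus\{x'\}$ are open, and by connectedness there is only one. As $U$ has no isolated points, $O\setminus\{x'\}\ne\emptyset$, and some $h\in G$ maps $x$ into it. $\square$

**The relation between points.** Now let $U,V,\varphi,\eta$ be as in Theorem 3. Lemma 8 applies to both $U$ and $V$. Let $R$ be the set of pairs $(x,y)\in U\times V$ such that $\eta(O)\cap P\ne\emptyset$ for all regular open $O\ni x$, $P\ni y$. So $R$ relates $x$ to $y$ when $\eta$ does not separate them. As the regular open sets form a base of $V$,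
$$(x,y)\in R\iff y\in\overline{\eta(O)}\ \text{ for all regular open } O\ni x.\tag{6}$$
Alternative (ii) says precisely that $R=\emptyset$. Two formal properties follow from the definition. First,
$$(x,y)\in R\implies(gx,\varphi(g)y)\in R\quad\text{for }g\in H(U).\tag{7}$$
Indeed, for regular open $O\ni gx$ and $P\ni\varphi(g)y$ the set $\eta(g^{-1}O)\cap\varphi(g)^{-1}P$ is nonempty, and it equals $\varphi(g)^{-1}(\eta(O)\cap P)$. Second, the definition is symmetric: $\eta(O)\cap P\ne\emptyset$ if and only if $O\cap\eta^{-1}(P)\ne\emptyset$, because intersection is the meet and $\eta$ is an isomorphism. So replacing $(\varphi,\eta)$ by $(\varphi^{-1},\eta^{-1})$ replaces $R$ by its inverse relation.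

**Lemma 9.** If $g\in H(U)$ is the identity on a regular open set $O$, then $\varphi(g)$ is the identity on $\overline{\eta(O)}$.

*Proof.* Every regular open subset of $\eta(O)$ has the form $\eta(O_1)$ with $O_1\subseteq O$ regular open. Since $g(O_1)=O_1$, we get $\varphi(g)(\eta(O_1))=\eta(O_1)$. If $\varphi(g)$ moved a point $y\in\eta(O)$, there would be a regular open $N$ with $y\in N\subseteq\eta(O)$ and $\varphi(g)(N)\cap N=\emptyset$, which contradicts $\varphi(g)(N)=N$. So $\varphi(g)$ is the identity on $\eta(O)$. Its fixed-point set is closed in $V$, so it contains $\overline{\eta(O)}$. $\square$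

**Lemma 10.** For each $y\in V$ there is at most one $x\in U$ with $(x,y)\in R$, and for each $x\in U$ at most one $y\in V$.

*Proof.* By symmetry it suffices to prove the first statement. Suppose $(x,y),(x',y)\in R$ with $x\ne x'$.

**Step 1. Maps that are trivial near $x$ or $x'$.** If $g\in H(U)$ is the identity near $x$, it is the identity on some regular open $O\ni x$, and $y\in\overline{\eta(O)}$ by (6). So $\varphi(g)y=y$ by Lemma 9. The same holds if $g$ is the identity near $x'$.

**Step 2. Maps that are trivial somewhere.** Let $g\in H(U)$ be the identity on some nonempty open set $O$. By Lemma 8(d) choose $h$ that is the identity near $x'$ with $h(x)\in O$. Then $h^{-1}gh$ is the identity on $h^{-1}(O)\ni x$. By Step 1, $\varphi(h)$ and $\varphi(h^{-1}gh)$ fix $y$. Hence $\varphi(g)=\varphi(h)\varphi(h^{-1}gh)\varphi(h)^{-1}$ fixes $y$.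

**Step 3. Contradiction.** By Lemma 8(b) for $V$, some $f\in H(V)$ moves $y$ and is the identity on a nonempty open set, hence on a nonempty regular open set $P$. By Lemma 9 for $\varphi^{-1}$ and $\eta^{-1}$, the map $g=\varphi^{-1}(f)$ is the identity on the nonempty open set $\eta^{-1}(P)$. By Step 2, $f=\varphi(g)$ fixes $y$, a contradiction. $\square$

*Proof of Theorem 3.*

**Step 1. At least one alternative holds.** If $R=\emptyset$, then (ii) holds. Let $(x_0,y_0)\in R$. By Lemma 8(c) every $x\in U$ is $gx_0$ for some $g\in H(U)$, so $(x,\varphi(g)y_0)\in R$ by (7). Every $y\in V$ is $fy_0$ for some $f\in H(V)$; with $g=\varphi^{-1}(f)$ we get $(gx_0,y)\in R$. Together with Lemma 10 this shows that $R$ is the graph of a bijection $\tau:U\to V$, and (7) says $\tau g=\varphi(g)\tau$ for all $g\in H(U)$. Hence $\tau(M_g)=M_{\varphi(g)}$. By Lemma 8(a) the sets $M_g$ form a base of $U$, and the sets $M_{\varphi(g)}$ form a base of $V$, as $\varphi$ is onto $H(V)$. So $\tau$ is a homeomorphism, and it induces $\varphi$.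

**Step 2. Uniqueness of $\tau$.** Suppose $\tau,\tau'$ both induce $\varphi$. Then $\rho=\tau'^{-1}\tau\in H(U)$ commutes with every $g\in H(U)$. If $\rho(p)\ne p$, Lemma 8(b) gives $g$ that is the identity near $\rho(p)$ and moves $p$. Then $\rho(gp)=g\rho(p)=\rho(p)$, so $gp=p$, a contradiction. So $\rho=\mathrm{id}$.

**Step 3. The alternatives exclude each other.** Suppose $\tau$ induces $\varphi$. We show $\eta(O)=\tau(O)$ for all $O\in\mathrm{Ro}(U)$. Let $\alpha(O)=\eta^{-1}(\tau(O))$, a Boolean automorphism of $\mathrm{Ro}(U)$. It commutes with the action of $H(U)$, since
$$\alpha(gO)=\eta^{-1}(\tau gO)=\eta^{-1}(\varphi(g)\tau O)=g\,\eta^{-1}(\tau O)=g\,\alpha(O).$$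
Suppose $\alpha\ne\mathrm{id}$, say $\alpha(O)\ne O$. We find a nonempty regular open $O_1$ with $\alpha(O_1)\cap O_1=\emptyset$. Write $\neg$ for the complement in $\mathrm{Ro}(U)$. If $O\not\subseteq\alpha(O)$, then $O_1=O\cap\neg\alpha(O)$ is nonempty, and $\alpha(O_1)\subseteq\alpha(O)$ is disjoint from it. Otherwise $c=\alpha(O)\cap\neg O$ is nonempty, and $O_1=\alpha^{-1}(c)\subseteq O$ is disjoint from $\alpha(O_1)=c$.

Take $g\ne\mathrm{id}$ in $H(U)$ with support in $O_1$, by Lemma 8(a). Let $N\subseteq O_1$ be regular open. It is disjoint from $\alpha(O_1)$, so $\alpha^{-1}(N)$ is disjoint from $O_1$, and $g$ is the identity on $\alpha^{-1}(N)$. Therefore $g(N)=g(\alpha(\alpha^{-1}N))=\alpha(g(\alpha^{-1}N))=\alpha(\alpha^{-1}N)=N$. So $g$ maps every regular open subset of $O_1$ to itself. As in the proof of Lemma 9, $g$ is then the identity on $O_1$; it is also the identity off $O_1$. So $g=\mathrm{id}$, a contradiction.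

Hence $\eta(O)=\tau(O)$ for all $O$. For $x\in U$ and regular open $O\ni x$, $P\ni\tau(x)$ we have $\tau(x)\in\eta(O)\cap P$. So $(x,\tau(x))\in R$, and (ii) fails. $\blacksquare$

**Remark (finite dimension).** Suppose in Theorem 3 that the ambient spaces are finite-dimensional. Then (ii) is impossible, so $\varphi$ is induced by a homeomorphism, as first guessed. To check this, choose a nonempty regular open $P_0$ whose closure in $V$ is compact, and then a nonempty regular open $O_0\subseteq\eta^{-1}(P_0)$ whose closure in $U$ is compact. Let $\mathfrak p$ be an ultrafilter in the Boolean algebra $\mathrm{Ro}(U)$ with $O_0\in\mathfrak p$. There is $x\in\overline{O_0}$ all of whose regular open neighborhoods belong to $\mathfrak p$. Otherwise $\overline{O_0}$ is covered by finitely many regular open $O_1,\dots,O_k\notin\mathfrak p$; their complements $\neg O_j$ belong to $\mathfrak p$, so $O_0\cap\neg O_1\cap\dots\cap\neg O_k\in\mathfrak p$ is nonempty, although $O_0\subseteq O_1\cup\dots\cup O_k$. The ultrafilter $\eta(\mathfrak p)$ contains $\eta(O_0)\subseteq P_0$, hence $P_0$, so in the same way there is $y\in\overline{P_0}$ all of whose regular open neighborhoods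 belong to $\eta(\mathfrak p)$. For regular open $O\ni x$, $P\ni y$ both $\eta(O)$ and $P$ are in $\eta(\mathfrak p)$, so they meet. Thus $(x,y)\in R$.

**Remark (alternative (ii) occurs).** The spaces $X,W$ of Theorem 1 are connected, being convex, and of dimension $\ge2$, and $\varphi$ is not induced by a homeomorphism. So (ii) holds for every $\eta$ that induces $\varphi$. One can see it directly for one such $\eta$. By Lemma 1 each regular open set of $X$ is $N\cap X$ for a unique $N\in\mathrm{Ro}(Z)$, and $\eta(N\cap X)=J(N)\cap W$ defines a Boolean isomorphism $\mathrm{Ro}(X)\to\mathrm{Ro}(W)$. It induces $\varphi$: since $g(N\cap X)=\hat g(N)\cap X$, we have $\eta(g(N\cap X))=J\hat g(N)\cap W=\varphi(g)(J(N)\cap W)$ by (4). Let $x\in X$ and $y\in W$. Since $J(Y)=W$ and $x\notin Y$, the point $J(x)$ is not in $W$, so $J(x)\ne y$. Choose disjoint regular open $N\ni J(x)$ and $P\ni y$ in $Z$. Then $O=J^{-1}(N)\cap X$ is a regular open neighborhood of $x$ in $X$, and $\eta(O)=N\cap W$ is disjoint from $P\cap W\ni y$. The isomorphism $\eta$ does send the neighborhoods of $x$ to the traces of the neighborhoods of a point, namely $J(x)$. That point lies in $Z$, outside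 $W$.
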